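
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Independence polynomials of very well-covered graphs\\ need not be unimodal}


\begin{abstract}
We show that the independence polynomial of a very well-covered graph can fail to be unimodal. This answers in the negative the question whether the conjecture of Brown, Dilcher and Nowakowski holds for this class. The counterexamples are graphs $G^*$ obtained by attaching one pendant edge to each vertex of a graph $G$; an explicit one has stability number $102400$. We show that $\alpha(G)$ of order $\sqrt{|V(G)|}$ is the threshold below which $I(G^*;x)$ is always unimodal. We also show that for every large $n$ there are connected examples with stability number $n$ that have any prescribed number of peaks, in any prescribed order of heights, located in any prescribed subinterval $[an,bn]$ of $[\frac n2,\frac{2n}3]$, where $a<b$ are fixed. For every very well-covered graph with stability number $n$, the coefficients are nondecreasing to the left of $[\frac n2,\frac{2n}3]$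 and nonincreasing to the right of it.
\end{abstract}

\section{Introduction}

All graphs are finite, undirected and simple, and have at least one vertex. A \emph{stable set} is a set of pairwise non-adjacent vertices, the \emph{stability number} $\alpha(G)$ is the size of a largest one, and $s_k=s_k(G)$ is the number of stable sets of size $k$, so that $s_0=1$. The \emph{independence polynomial} of $G$ is
\[
I(G;x)=\sum_{k=0}^{\alpha(G)}s_kx^k .
\]
It is \emph{unimodal} if its coefficients first rise and then fall: $s_0\le\dots\le s_{k-1}\le s_k\ge s_{k+1}\ge\dots\ge s_{\alpha(G)}$ for some $k\ge1$. (Asking for $k\ge 1$ rather than $k\ge0$ costs nothing, because $s_0=1\le|V(G)|=s_1$.) Thus unimodality fails as soon as there is a \emph{valley}, an index $j$ for which there are $i<j<l$ with $s_i>s_j<s_l$.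

A graph is \emph{well-covered} if all its maximal stable sets have the same size; in other words, adding vertices greedily always ends with a stable set of maximum size. A well-covered graph without isolated vertices has at least $2\alpha$ vertices (this follows from Lemma~\ref{lem:matching}). It is called \emph{very well-covered} if it has exactly $2\alpha$. The basic example is the graph $G^*$ obtained from an arbitrary graph $G$ by attaching a single pendant edge to each vertex.

Brown, Dilcher and Nowakowski conjectured that $I(G;x)$ is unimodal for every well-covered graph $G$. Michael and Traves gave well-covered graphs for which it is not. In the other direction, Levit and Mandrescu showed that $I(G^*;x)$ is unimodal whenever $\alpha(G)\le4$. This leaves the question, taken from \cite{VWC}: \emph{is $I(H;x)$ unimodal for every very well-covered graph $H$?}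

\paragraph{What one might expect.}
There are reasons to guess yes. Because a very well-covered graph is well-covered, its coefficients rise up to index about $\alpha/2$; because it has a perfect matching, they fall from index about $2\alpha/3$ on (Proposition~\ref{prop:window}). For $H=G^*$ with $|V(G)|=n$ we shall see that
\begin{equation}\label{eq:rows}
[x^j]\,I(G^*;x)=\sum_{k}s_k(G)\binom{n-k}{j-k},
\end{equation}
where $[x^j]P$ denotes the coefficient of $x^j$ in $P$. We call the function $j\mapsto\binom{n-k}{j-k}$ the $k$-th \emph{row}. However irregular the numbers $s_k(G)$ are, the binomial rows smooth them out.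

But compare the scales. The $k$-th row is symmetric about $(n+k)/2$ and has width of order at most $\sqrt n$, while the centers of the rows range over an interval of length $\alpha(G)/2$. If $\alpha(G)$ is small compared with $\sqrt n$, all the rows merge into one bump. If $\alpha(G)$ is much larger than $\sqrt n$, there is room for two separate bumps, provided that a graph $G$ can be found whose numbers $s_k(G)$ put comparable weight on two distant places. Joins of disjoint unions of cliques do this.

\paragraph{Results.}
Write $A\vee B$ for the join (disjoint copies of $A$ and $B$ with all edges between them), $A\cup B$ for the disjoint union, and $rK_t$ for the disjoint union of $r$ copies of $K_t$.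

\begin{theorem}\label{thm:A}
Let $s\ge2$ and $r\ge128\,s^4(s+3)/(s-1)^3$ be integers, and let
\[
G=G_{r,s}=\bigl(rK_{2(s^2-1)}\bigr)\vee\bigl(2rK_{2(s-1)}\bigr).
\]
Then $G^*$ is very well-covered and $I(G^*;x)$ is not unimodal. In particular \textup{(}$s=2$, $r=10240$\textup{)} the graph $G=(10240\,K_6)\vee(20480\,K_2)$ gives a counterexample with $\alpha(G^*)=102400$.
\end{theorem}

So the answer to the question is no. The next theorem says that $\sqrt{|V(G)|}$ is the right order for the threshold suggested above.

\begin{theorem}\label{thm:B}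
\textup{(i)} If $\alpha(G)(\alpha(G)+1)\le|V(G)|+2$, then $I(G^*;x)$ is unimodal.

\textup{(ii)} The order $\sqrt{|V(G)|}$ cannot be improved: there are graphs $G$ with $|V(G)|\to\infty$, $\alpha(G)/\sqrt{|V(G)|}\to16$, and $I(G^*;x)$ not unimodal.
\end{theorem}

Counterexamples exist for every large stability number, and they may have any number of peaks, with prescribed order of heights and prescribed location.

\begin{theorem}\label{thm:C}
Let $m\ge2$, $\frac12\le a<b\le\frac23$, and let $\tau$ be a permutation of $\{1,\dots,m\}$. There are $\varepsilon>0$ and $n_0$ such that for every $n\ge n_0$ there is a connected very well-covered graph $H=G^*$ with $\alpha(H)=n$ for which the coefficients $s_k$ of $I(H;x)$ satisfy the following. There are indices $an<i_1<j_1<i_2<\dots<j_{m-1}<i_m<bn$ with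
\begin{enumerate}
\item[\textup{(1)}] $s_{j_l}\le e^{-\varepsilon n}s_{i_h}$ for all $l,h$;
\item[\textup{(2)}] $s_{i_h}\le e^{-\varepsilon n}s_{i_{h'}}$ whenever $\tau(h)<\tau(h')$.
\end{enumerate}
\end{theorem}

The interval $[\frac12,\frac23]$ is the widest possible. The inequalities in the following proposition are due to Levit and Mandrescu; a proof is included.

\begin{proposition}\label{prop:window}
Let $H$ be very well-covered with $\alpha=\alpha(H)$. Then
\[
s_0\le\dots\le s_{\lceil\alpha/2\rceil}\qquad\text{and}\qquad s_{\lceil(2\alpha-1)/3\rceil}\ge\dots\ge s_\alpha .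
\]
Hence if $s_i>s_j<s_l$ with $i<j<l$, then $\lceil\alpha/2\rceil<j<\lceil(2\alpha-1)/3\rceil$. Together with Theorem~\ref{thm:C}, the set of limit points of ratios $j/\alpha$ of such valleys, taken over all very well-covered graphs as $\alpha\to\infty$, is exactly $[\frac12,\frac23]$.
\end{proposition}

Section~\ref{sec:dictionary} translates cliques into Bernoulli variables, Section~\ref{sec:two} builds two bumps and proves Theorem~\ref{thm:A}, and Sections~\ref{sec:merge}--\ref{sec:window} prove the other three results.

\section{From cliques to Bernoulli variables}\label{sec:dictionary}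

\subsection*{Attaching pendant edges}

Let $|V(G)|=n$. A maximal stable set of $G^*$ contains, for each $v\in V(G)$, exactly one of $v$ and its pendant neighbor: not both, and if $v$ is absent its pendant neighbor can always be added. So every maximal stable set has size $n$. Hence $G^*$ is well-covered with $\alpha(G^*)=n$; it has $2n$ vertices, none isolated, so it is very well-covered. If $G$ is connected, so is $G^*$.

A stable set of $G^*$ consists of a stable set $S$ of $G$ and an arbitrary set of pendant vertices not attached to $S$. If $|S|=k$, there are $n-k$ pendant vertices to choose from. This suggests defining, for every graph $F$ with $\alpha(F)\le n$,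
\[
\Phi_n(F;x)=\sum_ks_k(F)\,x^k(1+x)^{n-k}=(1+x)^n\,I\Bigl(F;\frac x{1+x}\Bigr),
\]
and then
\begin{equation}\label{eq:corona}
I(G^*;x)=\Phi_n(G;x)\qquad\text{for }n=|V(G)|.
\end{equation}
Formula \eqref{eq:rows} is the coefficient of $x^j$ in \eqref{eq:corona}.

Write $P\le Q$ \emph{coefficientwise} if $[x^j]P\le[x^j]Q$ for all $j$. We use two properties of $\Phi_n$. First, an induced subgraph has at most as many stable sets of each size, and $s_0=1$ always; hence
\begin{equation}\label{eq:mono}
\Phi_n(F')\le\Phi_n(F)\ \text{ if $F'$ is an induced subgraph of $F$},\qquad (1+x)^n\le\Phi_n(F),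
\end{equation}
coefficientwise. Second, a nonempty stable set of a join lies in one of its parts, so $I(A\vee B)=I(A)+I(B)-1$ and therefore
\begin{equation}\label{eq:join}
\Phi_n(A\vee B)=\Phi_n(A)+\Phi_n(B)-(1+x)^n .
\end{equation}
\emph{A join superposes}, up to the correction $(1+x)^n$. A disjoint union, on the other hand, multiplies: $I(A\cup B)=I(A)I(B)$.

\subsection*{Products of linear factors}

Let $P(x)=\prod_{i=1}^n(1+c_ix)$ with $c_i\ge0$. Each factor $(1+c_ix)/(1+c_i)$ is the generating function of a Bernoulli variable with success probability $c_i/(1+c_i)$. Therefore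
\begin{equation}\label{eq:prob}
\frac{[x^j]P}{P(1)}=\Pr(X=j),
\end{equation}
where $X$ is a sum of $n$ independent Bernoulli variables with these probabilities; we say that $X$ is \emph{attached} to $P$, and we call $\mathbb EX$ the \emph{mean} of $P$ and $P(1)$ its \emph{mass}. A Bernoulli variable has variance at most $\frac14$, so $\operatorname{Var}X\le n/4$, and Chebyshev's inequality gives $\Pr(|X-\mathbb EX|>w)\le n/(4w^2)$ for $w>0$. Hoeffding's inequality \cite{Hoeffding} gives, for $t\ge0$,
\begin{equation}\label{eq:hoeffding}
\Pr(X-\mathbb EX\ge t)\le e^{-2t^2/n},\qquad \Pr(X-\mathbb EX\le-t)\le e^{-2t^2/n}.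
\end{equation}

For a disjoint union $F$ of cliques, $\Phi_n(F)$ is such a product. It is convenient to write the order of a clique as $2(t-1)$, so that $t\in\{\frac32,2,\frac52,\dots\}$.

\begin{lemma}\label{lem:cliques}
Let $F$ be the disjoint union of cliques $K_{2(t_1-1)},\dots,K_{2(t_q-1)}$ with $q\le n$. Then
\[
\Phi_n(F;x)=(1+x)^{n-q}\prod_{i=1}^q\bigl(1+(2t_i-1)x\bigr).
\]
It has mass $2^n\prod_{i=1}^qt_i$ and mean $\frac n2+\sum_{i=1}^q\frac12\bigl(1-\frac1{t_i}\bigr)$.
\end{lemma}

\begin{proof}
We have $I(K_{2(t-1)};x)=1+2(t-1)x$ and
\[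
(1+x)\Bigl(1+2(t-1)\frac x{1+x}\Bigr)=1+(2t-1)x .
\]
Using up one factor $1+x$ for each clique gives the formula. At $x=1$ a factor $1+x$ equals $2$ and a factor $1+(2t-1)x$ equals $2t$. Their success probabilities are $\frac12$ and $\frac{2t-1}{2t}=\frac12+\frac12\bigl(1-\frac1t\bigr)$.
\end{proof}

Compared with $(1+x)^n$, then, a clique $K_{2(t-1)}$ multiplies the mass by $t$ and shifts the mean to the right by $\frac12(1-\frac1t)$:
\[
\begin{array}{l|cccc}
\text{clique} & K_1 & K_2 & K_6 & K_{2(t-1)}\\ \hline
\text{mass factor} & \frac32 & 2 & 4 & t\\[2pt]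
\text{shift} & \frac16 & \frac14 & \frac38 & \frac12(1-\frac1t)
\end{array}
\]
For instance, $G=nK_1$ gives $I(G^*;x)=(1+2x)^n$ with mean $\frac{2n}3$, and $G=K_n$ gives $(1+x)^{n-1}(1+(n+1)x)$ with mean between $\frac n2$ and $\frac{n+1}2$. These two examples sit at the two ends of the interval in Proposition~\ref{prop:window}.

\section{Two bumps of equal mass}\label{sec:two}

\subsection*{The smallest case: one $K_6$ against two $K_2$}

A disjoint union of cliques gives only one bump: by Lemma~\ref{lem:cliques} and Chebyshev's inequality, most of the mass of the corresponding product lies within a bounded multiple of $\sqrt n$ from its mean. We therefore take a join, which adds two bumps. Both should have the same mass, since a much heavier bump could hide the other, and their means should be far apart compared with $\sqrt n$.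

Cliques of one and the same size in both parts do not achieve this: the number of copies determines both mass and mean, so equal masses force equal means. Two sizes suffice, because mass and shift are traded at different rates. By the table, one $K_6$ multiplies the mass by $4$ and shifts the mean by $\frac38$. Two copies of $K_2$ also multiply the mass by $2\cdot2=4$, but they shift the mean by $2\cdot\frac14=\frac12$. The masses are equal, and the means differ by $\frac18$.

Now take $r$ copies of everything: $G=(rK_6)\vee(2rK_2)$, with $n=6r+4r=10r$ vertices. By \eqref{eq:corona} and \eqref{eq:join},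
\[
I(G^*;x)=P_A+P_B-(1+x)^n,\quad P_A=(1+x)^{9r}(1+7x)^r,\quad P_B=(1+x)^{8r}(1+3x)^{2r}.
\]
Both products have mass $2^n4^r$, and their means
\[
\mu_A=\tfrac n2+\tfrac38r,\qquad\mu_B=\tfrac n2+\tfrac12r
\]
differ by $r/8$. This is linear in $r$, while the standard deviations are at most $\frac12\sqrt n=\frac12\sqrt{10r}$. For $r=10240$ the numbers are round: $n=102400=320^2$, $\mu_A=55040$, $\mu_B=56320$, and the standard deviations are at most $160$. The means are thus at least eight standard deviations apart, and one expects a valley between them.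

\subsection*{Three windows}

The following lemma makes this precise. Cut the distance between the means into four equal parts of length $w$. The windows of radius $w$ about the two means contain most of their bumps, and between them there is a third window of the same length $2w$ that contains little of either. Comparing averages over windows of equal length is enough; no estimate of an individual coefficient is needed.

\begin{lemma}\label{lem:windows}
Let $P_A=\sum a_jx^j$ and $P_B=\sum b_jx^j$ be products of $n$ factors of the form $1+cx$ with $c\ge0$ (where $c$ may vary with the factor), of the same mass $N$ and with means $\mu_A<\mu_B$. Let $w=\frac14(\mu_B-\mu_A)$, and suppose that $w\ge\sqrt n$ and $w>\frac52$. If real numbers $f_0,\dots,f_n$ satisfy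
\begin{equation}\label{eq:sandwich}
\max\{a_j,b_j\}\le f_j\le a_j+b_j\qquad(0\le j\le n),
\end{equation}
then $f_i>f_j<f_l$ for some $i<j<l$.
\end{lemma}

\begin{proof}
Let $X,Y$ be attached to $P_A,P_B$ as in \eqref{eq:prob}, so $a_j=N\Pr(X=j)$ and $b_j=N\Pr(Y=j)$. By Chebyshev's inequality, $\Pr(|X-\mu_A|>w)\le\frac n{4w^2}\le\frac14$, and likewise $\Pr(|Y-\mu_B|>w)\le\frac14$. This is where $w\ge\sqrt n$ is used.

\emph{Peaks.} The interval $[\mu_A-w,\mu_A+w]$ contains $X$ with probability at least $\frac34$, and it contains at most $2w+1$ integers. So it contains an integer $i$ with $\Pr(X=i)\ge\frac{3/4}{2w+1}$. This probability is positive, so $0\le i\le n$, and $f_i\ge a_i\ge\frac{3N}{4(2w+1)}$. In the same way, with $Y$ and $b_l$ in place of $X$ and $a_i$, there is an integer $l\in[\mu_B-w,\mu_B+w]$ with $0\le l\le n$ and $f_l\ge\frac{3N}{4(2w+1)}$.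

\emph{Valley.} Let $W=(\mu_A+w,\mu_A+3w)=(\mu_B-3w,\mu_B-w)$. If $X\in W$ then $|X-\mu_A|>w$, and if $Y\in W$ then $|Y-\mu_B|>w$; so $\Pr(X\in W)+\Pr(Y\in W)\le\frac12$. As an open interval of length $2w$, $W$ contains at least $2w-1>0$ integers, and one of them, $j$, satisfies $\Pr(X=j)+\Pr(Y=j)\le\frac1{2(2w-1)}$. By the position of the windows, $i<j<l$. So $0\le j\le n$ and $f_j\le a_j+b_j\le\frac N{2(2w-1)}$.

Finally, $\frac3{4(2w+1)}>\frac1{2(2w-1)}$ is equivalent to $3(2w-1)>2(2w+1)$, that is, to $w>\frac52$.
\end{proof}

In the example with $r=10240$ we have $w=320=\sqrt n$. The peak windows $[54720,55360]$ and $[56000,56640]$ have $641$ integers each, the middle window has $639$, and the lemma compares $\frac34\cdot\frac N{641}$ with the smaller number $\frac12\cdot\frac N{639}$.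

\subsection*{Proof of Theorem~\ref{thm:A}}

The general family uses the same balance: one clique with $t=s^2$ against two cliques with $t=s$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have seen in Section~\ref{sec:dictionary} that $G^*$ is very well-covered with $\alpha(G^*)=n$, where
\[
n=|V(G)|=2r(s^2-1)+4r(s-1)=2r(s-1)(s+3).
\]
By \eqref{eq:corona} and \eqref{eq:join}, $I(G^*;x)=P_A+P_B-(1+x)^n$ with $P_A=\Phi_n(rK_{2(s^2-1)})$ and $P_B=\Phi_n(2rK_{2(s-1)})$. Lemma~\ref{lem:cliques} gives both the same mass, $2^n(s^2)^r=2^ns^{2r}$, and the means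
\[
\mu_A=\frac n2+\frac r2\Bigl(1-\frac1{s^2}\Bigr),\qquad \mu_B=\frac n2+r\Bigl(1-\frac1s\Bigr).
\]
Hence
\[
\mu_B-\mu_A=\frac r2\Bigl(1-\frac2s+\frac1{s^2}\Bigr)=\frac r2\Bigl(1-\frac1s\Bigr)^2=4w,\qquad w=\frac{r(s-1)^2}{8s^2}.
\]
The hypothesis on $r$ says precisely that $w^2\ge n$:
\[
\frac{r^2(s-1)^4}{64s^4}\ge2r(s-1)(s+3)\iff r\ge\frac{128s^4(s+3)}{(s-1)^3}.
\]
Since $(s-1)(s+3)\ge5$, we have $n\ge10r\ge10$, so $w\ge\sqrt n>3$. By \eqref{eq:mono}, $(1+x)^n\le P_A$ and $(1+x)^n\le P_B$ coefficientwise. So in each coefficient, subtracting $(1+x)^n$ from $P_A+P_B$ removes at most the smaller of the two summands, and the coefficients $f_j=[x^j]I(G^*;x)$ satisfy \eqref{eq:sandwich}. Lemma~\ref{lem:windows} provides a valley. For $s=2$ the condition on $r$ reads $r\ge128\cdot16\cdot5=10240$, and $n=10r$.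
\end{proof}

\section{When the bumps must merge}\label{sec:merge}

For Theorem~\ref{thm:B}(i) we return to \eqref{eq:rows}. The $k$-th row $\binom{n-k}{j-k}$, as a function of $j$, rises to its center $\frac{n+k}2$ and then falls. The centers lie in $[\frac n2,\frac{n+a}2]$, where $a=\alpha(G)$. To the left of this interval all rows rise, and to the right all fall. Inside it they disagree, but there we can use another property that survives summation: near its center, within distance about $\frac12\sqrt{n-k}$, the $k$-th row is \emph{concave}, that is, it has nonpositive second differences. The hypothesis makes every row concave on the whole interval of disagreement.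

We set $\binom Ni=0$ for integers $i\notin[0,N]$.

\begin{lemma}\label{lem:binom}
Let $N\ge0$ and $i$ be integers.
\begin{enumerate}
\item[\textup{(a)}] If $2i+1\le N$, then $\binom Ni\le\binom N{i+1}$; if $2i+1\ge N$, then $\binom Ni\ge\binom N{i+1}$.
\item[\textup{(b)}] For $0\le i\le N$, we have $\binom N{i-1}-2\binom Ni+\binom N{i+1}\le0$ if and only if $(N-2i)^2\le N+2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0\le i\le N$ the quotient $\binom N{i+1}/\binom Ni=\frac{N-i}{i+1}$ is at least $1$ exactly when $2i+1\le N$ and at most $1$ exactly when $2i+1\ge N$. If $i<0$, then $2i+1<0\le N$ and $\binom Ni=0$; if $i>N$, then $2i+1>N$ and $\binom N{i+1}=0$.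

(b) Put $p=i$ and $q=N-i$. Dividing by $\binom Ni$, the inequality becomes $\frac p{q+1}+\frac q{p+1}\le2$, that is, $p(p+1)+q(q+1)\le2(p+1)(q+1)$. After cancellation this is $(p-q)^2\le p+q+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) Let $n=|V(G)|$ and $a=\alpha(G)$, so $1\le a\le n$ and $a^2+a\le n+2$. Let $f_j=\sum_{k=0}^as_k(G)\binom{n-k}{j-k}$ for all integers $j\ge0$; for $j\le n$ these are the coefficients of $I(G^*;x)$, and $f_j=0$ for $j>n$. Put $\Delta_j=f_{j+1}-f_j$.

\emph{Outside the interval of centers.} Apply Lemma~\ref{lem:binom}(a) with $N=n-k$, $i=j-k$; the condition $2i+1\le N$ becomes $2j+1\le n+k$. It holds for all $k\ge0$ if $j\le\frac{n-1}2$, and the reverse inequality holds for all $k\le a$ if $j\ge\frac{n+a-1}2$. So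
\[
\Delta_j\ge0\ \text{ for }0\le j\le j_0:=\Bigl\lfloor\frac{n-1}2\Bigr\rfloor,\qquad \Delta_j\le0\ \text{ for }j\ge j_1:=\Bigl\lfloor\frac{n+a}2\Bigr\rfloor .
\]

\emph{Inside.} Let $j$ be an integer with $\frac n2\le j\le\frac{n+a}2$, and let $0\le k\le a$. To apply Lemma~\ref{lem:binom}(b) to the $k$-th row we need $0\le j-k\le n-k$. We have $j\le n$ because $a\le n$. Moreover $j\ge a\ge k$: if $a=1$, then $j\ge\frac n2>0$ and so $j\ge1$; if $a\ge2$, then $n\ge a^2+a-2\ge2a$, because $a^2-a-2=(a-2)(a+1)\ge0$, and so $j\ge\frac n2\ge a$. Next,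
\[
(n-k)-2(j-k)=n+k-2j\in[k-a,\,k],
\]
so its square is at most $\max\{k^2,(a-k)^2\}$. Here
\[
k^2+k\le a^2+a\le n+2,\qquad (a-k)^2+k=a^2-k(2a-k-1)\le a^2\le n+2,
\]
where $2a-k-1\ge a-1\ge0$. Hence the square is at most $(n-k)+2$, and by Lemma~\ref{lem:binom}(b) every row has nonpositive second difference at $j$. (The extreme case, for even $n$, is the row $k=a$ at $j=\frac n2$; for it the condition of the lemma is exactly the hypothesis $a^2\le n-a+2$.) Summing over $k$ with weights $s_k(G)\ge0$ gives $\Delta_j\le\Delta_{j-1}$.

This holds for all integers $j$ from $\lceil\frac n2\rceil=j_0+1$ to $j_1$. So $\Delta_j\ge0$ for $0\le j\le j_0$, the sequence $\Delta_{j_0},\dots,\Delta_{j_1}$ is nonincreasing, and $\Delta_j\le0$ for $j\ge j_1$. The differences change sign at most once, from $+$ to $-$, and $\Delta_0\ge0$ because $j_0\ge0$. So $I(G^*;x)$ is unimodal.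

(ii) Take $G=G_{r,s}$ with $r=\lceil128s^4(s+3)/(s-1)^3\rceil$; by Theorem~\ref{thm:A}, $I(G^*;x)$ is not unimodal. A stable set of $G$ lies in one part of the join and has at most one vertex in each clique, so $\alpha(G)=2r$. With $n=2r(s-1)(s+3)$,
\[
\frac{\alpha(G)^2}n=\frac{2r}{(s-1)(s+3)}\longrightarrow256\qquad(s\to\infty),
\]
since $r/s^2\to128$. Hence $\alpha(G)/\sqrt n\to16$.
\end{proof}

\section{Many bumps, with prescribed heights and location}\label{sec:many}

\subsection*{The design}

To prove Theorem~\ref{thm:C} we need $m$ bumps instead of two, and we have to control their order of heights, their location, and the exact order of the graph. Each requirement is met by one ingredient; masses and shifts refer to the table after Lemma~\ref{lem:cliques}.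

\emph{Separate bumps.} The cliques $K_{2(2^d-1)}$, $d=1,\dots,m$, have $t=2^d$. So $R/d$ copies multiply the mass by $2^R$, whatever $d$ is, and shift the mean by $\theta_dR$, where
\[
\theta_d=\frac{1-2^{-d}}{2d}=\frac12\cdot\frac1d\sum_{i=1}^d2^{-i}.
\]
As half the average of the first $d$ terms of a strictly decreasing sequence, $\theta_d$ is strictly decreasing in $d$, with $\theta_1=\frac14$ and $\theta_2=\frac3{16}$. (For $m=2$ and $R=2r$ these are the $r$ copies of $K_6$ and $2r$ copies of $K_2$ of Section~\ref{sec:two}.) If $R$ is proportional to $n$, the gaps are linear in $n$, and Hoeffding's inequality makes the valleys exponentially deep.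

\emph{Heights.} Add $\sigma(d)u$ extra copies of $K_2$ to the $d$-th part. This multiplies its mass by $2^{\sigma(d)u}$. We take $u$ to be a small multiple of $R$: large enough for exponential differences in height, but so small that the shifts by $\sigma(d)u/4$ do not close the gaps and the tails of the higher bumps do not fill the valleys.

\emph{Location.} A disjoint union with $MK_1$ multiplies all masses by the common factor $(\frac32)^M$ and shifts all means by $M/6$. As $M/n$ grows from $0$ towards $1$, the bumps move from about $\frac n2$ to about $\frac{2n}3$, provided that $R$ is a small multiple of $n$.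

\emph{Order and connectedness.} Joining with a clique $K_L$ makes the graph connected and lets us fill up to exactly $n$ vertices. It contributes only $Lx(1+x)^{n-1}$, whose mass is negligible.

\subsection*{Constants and the graph}

Choose $c$ with $a<c<b$ and put $\kappa=6(c-\frac12)\in(0,1)$. Define
\[
\gamma=\min_{1\le d<m}(\theta_d-\theta_{d+1})\in(0,\tfrac14],\qquad
\rho=\min\bigl\{c-a,\;b-c,\;(1-\kappa)2^{-m-3}\bigr\},
\]
\[
\beta=\frac{\gamma^2\rho}{64},\qquad \eta=\frac\beta{2m}.
\]
Here $\gamma R$ will be a lower bound for the gaps between the bumps before the heights are adjusted, $R$ will be about $\rho n$, and $e^{-\beta R}$ will bound the tails of the bumps; $\eta$ is small enough that all the extra mass factors $2^{\sigma(d)u}$ are at most $e^{\beta R/2}$. Note that $m\eta=\beta/2\le\gamma\le1$. Below, ``$n$ large'' means larger than a bound depending only on $m,a,b,c,\tau$. Let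
\[
M=\lfloor\kappa n\rfloor,\quad R=m!\Bigl\lfloor\frac{\rho n}{m!}\Bigr\rfloor,\quad u=\lfloor\eta R\rfloor,\quad \sigma(d)=\tau(m+1-d)-1\in\{0,\dots,m-1\}.
\]
(The index is reversed in $\sigma$ because the bump with the largest $d$ lies leftmost.) All the numbers $R/d$ with $1\le d\le m$ are integers, and for $n$ large we have $M\ge1$, $R\ge1$ and $\frac{\rho n}2\le R\le\rho n$.

Let $A_d$ be the disjoint union of $R/d$ copies of $K_{2(2^d-1)}$ and $\sigma(d)u$ copies of $K_2$. Then
\[
|A_d|\le2(2^d-1)R+2m\eta R\le2^{d+1}R,\qquad \sum_{d=1}^m|A_d|\le2^{m+2}R\le\frac{1-\kappa}2\,n,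
\]
so $L:=n-M-\sum_d|A_d|\ge\frac{1-\kappa}2\,n\ge1$ for $n$ large. Let
\[
G=K_L\vee\bigl(MK_1\cup(A_1\vee\dots\vee A_m)\bigr).
\]
This is a connected graph on $n$ vertices. So $H=G^*$ is connected and very well-covered with $\alpha(H)=n$.

\subsection*{The polynomial}

A nonempty stable set of a join lies in one part, so
\[
I(G;x)=Lx+(1+x)^M\Bigl(\sum_{d=1}^mI(A_d;x)-(m-1)\Bigr).
\]
The products $(1+x)^MI(A_d;x)$ and $(1+x)^M$ are the independence polynomials of $MK_1\cup A_d$ and of $MK_1$. Substituting $\frac x{1+x}$ and multiplying by $(1+x)^n$, we get from \eqref{eq:corona}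
\[
f:=I(G^*;x)=Lx(1+x)^{n-1}+\sum_{d=1}^mQ_d-(m-1)Q_0,
\]
\[
Q_d=\Phi_n(MK_1\cup A_d),\qquad Q_0=\Phi_n(MK_1)=(1+x)^{n-M}(1+2x)^M,
\]
and $Q_0\le Q_d$ coefficientwise by \eqref{eq:mono}. Lemma~\ref{lem:cliques} applies to $Q_d$ with $M$ cliques with $t=\frac32$, $R/d$ with $t=2^d$ and $\sigma(d)u$ with $t=2$. It gives the mass and mean
\[
N_d=2^n\bigl(\tfrac32\bigr)^M2^{R+\sigma(d)u},\qquad \mu_d=\frac n2+\frac M6+\theta_dR+\frac{\sigma(d)u}4 .
\]
Let $X_d$ be the Bernoulli sum attached to $Q_d$, and put $N^-=2^n(\frac32)^M2^R$. Since $\sigma(d)u\le m\eta R=\beta R/2$,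
\begin{equation}\label{eq:masses}
N^-\le N_d\le N^-2^{\beta R/2}\le N^-e^{\beta R/2}.
\end{equation}
The coefficients of $Lx(1+x)^{n-1}$ are at most $n2^n\le n2^{-R}N^-$. Write $f_j=[x^j]f$. Then
\begin{equation}\label{eq:manysandwich}
\max_dN_d\Pr(X_d=j)\ \le\ f_j\ \le\ \sum_{d=1}^mN_d\Pr(X_d=j)+n2^{-R}N^- .
\end{equation}
For the lower bound, keep one $Q_d$ and pair each of the other $m-1$ summands $Q_e$ with one $-Q_0$; the differences $Q_e-Q_0$ have nonnegative coefficients. For the upper bound, drop the term $-(m-1)Q_0$.

\subsection*{Peaks and valleys}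

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We show that the graph $H=G^*$ just constructed has the required properties for all large $n$.

\emph{Separation.} Let $\delta=\gamma R/8$. For $d<e$ we have $\theta_d-\theta_e\ge\gamma$ and $(\sigma(d)-\sigma(e))u\ge-m\eta R\ge-\gamma R$, so
\begin{equation}\label{eq:gap}
\mu_d-\mu_e\ge\gamma R-\tfrac14\gamma R=6\delta .
\end{equation}
If $|j-\mu_d|\ge\delta$, then by \eqref{eq:hoeffding} and $R/n\ge\rho/2$,
\begin{equation}\label{eq:tail}
\Pr(X_d=j)\le e^{-2\delta^2/n}=e^{-\gamma^2R^2/(32n)}\le e^{-\gamma^2\rho R/64}=e^{-\beta R}.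
\end{equation}
By \eqref{eq:masses}, such a $j$ receives at most $N_de^{-\beta R}\le N^-e^{-\beta R/2}$ from the $d$-th bump. Put
\[
E=me^{-\beta R/2}+n2^{-R}.
\]
Then for every $j$ the total contribution to the upper bound in \eqref{eq:manysandwich} of all bumps with mean at distance at least $\delta$ from $j$, together with the term $n2^{-R}N^-$, is at most $N^-E$. As $n\to\infty$, $E\to0$.

\emph{Peaks.} Let $p_d\in\{0,\dots,n\}$ maximize $\Pr(X_d=\cdot)$, so that $\Pr(X_d=p_d)\ge\frac1{n+1}$. For $n$ large, $e^{-\beta R}<\frac1{n+1}$, so $|p_d-\mu_d|<\delta$ by \eqref{eq:tail}. By \eqref{eq:gap}, $|p_d-\mu_e|\ge5\delta$ for $e\ne d$. Hence \eqref{eq:manysandwich} gives, for $n$ large,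
\begin{equation}\label{eq:peaks}
\frac{N_d}{n+1}\le f_{p_d}\le N_d+N^-E\le2N_d .
\end{equation}

\emph{Valleys.} For $1\le d<m$ let $v_d=\lfloor\frac12(\mu_d+\mu_{d+1})\rfloor$. By \eqref{eq:gap} the midpoint $\frac12(\mu_d+\mu_{d+1})$ has distance at least $3\delta$ from every $\mu_e$, so $|v_d-\mu_e|\ge3\delta-1\ge2\delta$ for $n$ large. All bumps are far from $v_d$, and
\begin{equation}\label{eq:valleys}
f_{v_d}\le N^-E .
\end{equation}
Moreover
\[
p_{d+1}<\mu_{d+1}+\delta<v_d<\mu_d-\delta<p_d .
\]

\emph{Comparison.} Put $i_h=p_{m+1-h}$ and $j_h=v_{m-h}$. Then $i_1<j_1<i_2<\dots<j_{m-1}<i_m$. For all $d,e$, \eqref{eq:valleys} and \eqref{eq:peaks} give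
\[
f_{v_d}\le N^-E\le N_eE\le(n+1)E\,f_{p_e}.
\]
If $\sigma(d)<\sigma(e)$, then $N_d\le2^{-u}N_e$, and \eqref{eq:peaks} gives
\[
f_{p_d}\le2N_d\le2\cdot2^{-u}N_e\le2(n+1)2^{-u}f_{p_e}.
\]
Since $R\ge\rho n/2$ and $u\ge\eta\rho n/2-1$, both factors $(n+1)E$ and $2(n+1)2^{-u}$ decay exponentially in $n$. They are at most $e^{-\varepsilon n}$ for $n$ large with, for example, $\varepsilon=\eta\rho/8$. For $d=m+1-h$ and $e=m+1-h'$ the condition $\sigma(d)<\sigma(e)$ means $\tau(h)<\tau(h')$. This proves (1) and (2).

\emph{Location.} Since $\frac n2+\frac M6=\frac n2+\frac{\kappa n}6+O(1)=cn+O(1)$, we have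
\[
\frac{\mu_d}n=c+O\Bigl(\frac1n\Bigr)+\frac{\theta_dR+\sigma(d)u/4}n .
\]
The last term lies in $[0,\frac\rho2]$, because $\theta_d\le\frac14$, $\sigma(d)u\le m\eta R\le R$ and $R\le\rho n$. Also $\delta=\gamma R/8\le\rho n/32$. So all $p_d/n$ lie in
\[
\Bigl[c-\frac\rho{32}-O\Bigl(\frac1n\Bigr),\ c+\frac\rho2+\frac\rho{32}+O\Bigl(\frac1n\Bigr)\Bigr],
\]
which is contained in $(a,b)$ for $n$ large, because $\rho\le c-a$ and $\rho\le b-c$. The $v_d$ lie between the $p_d$.
\end{proof}

\section{The window of possible valleys}\label{sec:window}

For Proposition~\ref{prop:window} we count the ways to enlarge a stable set by one vertex. Well-coveredness bounds this number from below. For an upper bound we use a perfect matching. Its existence is a result of Berge and Favaron; we include a proof. For $A\subseteq V(H)$, let $N(A)$ be the set of vertices with a neighbor in $A$.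

\begin{lemma}\label{lem:matching}
Let $H$ be a well-covered graph without isolated vertices. Then $|A|\le|N(A)|$ for every stable set $A$. If $H$ is very well-covered, it has a perfect matching.
\end{lemma}

Applied to a stable set $A$ of size $\alpha(H)$, for which $N(A)\subseteq V(H)\setminus A$, the first statement gives $|V(H)|\ge2\alpha(H)$, as claimed in the introduction. Both hypotheses are needed for the first statement: consider a single isolated vertex, or the two ends of a path on three vertices.

\begin{proof}
Suppose that the first statement fails, and let $A$ be an inclusion-minimal stable set with $|A|>|N(A)|$. Then $A\ne\emptyset$, and as there are no isolated vertices we may choose $v\in N(A)$. Let $S$ be a maximal stable set containing $v$; by well-coveredness $|S|=\alpha(H)$. A neighbor of $v$ in $A$ is not in $S$, so $A\cap S\subsetneq A$.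

The set $(S\setminus N(A))\cup A$ is stable, and $A$ is disjoint from $N(A)$. So its size is $|S|-|S\cap N(A)|+|A\setminus S|$, which is at most $\alpha(H)=|S|$. Thus $|A\setminus S|\le|S\cap N(A)|$. By minimality of $A$, and since vertices of $S$ have no neighbors in $S$, $|A\cap S|\le|N(A\cap S)|\le|N(A)\setminus S|$. Adding the two inequalities gives $|A|\le|N(A)|$, a contradiction.

Now let $H$ be very well-covered, and let $S$ be a stable set of size $\alpha=\alpha(H)$. For every $A\subseteq S$ we have $N(A)\subseteq V(H)\setminus S$ and $|N(A)|\ge|A|$. By Hall's theorem there is a matching of $S$ into $V(H)\setminus S$. Since $|V(H)\setminus S|=2\alpha-\alpha=\alpha$, this matching is perfect.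
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:window}]
For a stable set $S$ of size $k$, let $\phi(S)$ be the number of vertices $v\notin S$ with $S\cup\{v\}$ stable. Counting pairs of a stable set of size $k+1$ and one of its vertices in two ways gives $(k+1)s_{k+1}=\sum_{|S|=k}\phi(S)$, where the sum is over stable sets $S$.

Since $S$ extends to a stable set of size $\alpha$, $\phi(S)\ge\alpha-k$. Fix a perfect matching of $H$; it has $\alpha$ edges. A stable set has at most one vertex on each edge, so $S$ meets exactly $k$ of them, and the partner of a vertex of $S$ cannot be added to $S$. So only vertices of the remaining $\alpha-k$ edges can be added, and $\phi(S)\le2(\alpha-k)$. Hence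
\[
(\alpha-k)s_k\le(k+1)s_{k+1}\le2(\alpha-k)s_k\qquad(0\le k<\alpha).
\]
If $k\le\frac{\alpha-1}2$, then $k+1\le\alpha-k$ and so $s_k\le s_{k+1}$; the last such $k$ gives $k+1=\lfloor\frac{\alpha+1}2\rfloor=\lceil\frac\alpha2\rceil$. If $\frac{2\alpha-1}3\le k<\alpha$, then $2(\alpha-k)\le k+1$ and so $s_{k+1}\le s_k$. These are the two chains of inequalities.

Suppose that $s_i>s_j<s_l$ with $i<j<l$. If $j\le\lceil\frac\alpha2\rceil$, then $s_i\le s_j$; if $j\ge\lceil\frac{2\alpha-1}3\rceil$, then $s_j\ge s_l$. Both are impossible, so $\lceil\frac\alpha2\rceil<j<\lceil\frac{2\alpha-1}3\rceil$, and all limit points of $j/\alpha$ as $\alpha\to\infty$ lie in $[\frac12,\frac23]$. Conversely, let $y\in[\frac12,\frac23]$. Choose intervals $[a,b]\subseteq[\frac12,\frac23]$ with $a<b$ that contain $y$ and are arbitrarily short. Theorem~\ref{thm:C} with $m=2$ provides, for each of them and for all large $n$, a very well-covered graph with stability number $n$ and a valley $j_1\in(an,bn)$; the inequalities at $j_1$ are strict because all coefficients are positive. So $y$ is a limit point.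
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hoeffding}
W.~Hoeffding, \emph{J. Amer. Statist. Assoc.} \textbf{58} (1963).

\bibitem{VWC}
\emph{Unimodality of independence polynomials of very well-covered graphs},
\url{https://combinatorialpress.com/article/ars/Volume%20097-A/volume-97-A-paper-40.pdf}.

\end{thebibliography}

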